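\title{Sup-norm estimates for $\bar\partial$ on convex domains in $\mathbb{C}^2$}

\begin{abstract}
We prove that on every bounded convex domain $D\subset\mathbb{C}^2$ with $C^3$ boundary, of finite or infinite type, the equation $\bar\partial u=f$ has a bounded solution with $\|u\|_\infty\le C\|f\|_\infty$ for each bounded $\bar\partial$-closed $(0,1)$-form $f$. Taking absolute values in the Henkin kernel loses a logarithm that is not integrable when the boundary is very flat. We avoid the loss by reflecting the pole of the kernel across the boundary in complex slices: the error is a kernel of Poisson type, and Stokes' theorem moves the main term into $D$, where the logarithm is multiplied by a second derivative of the boundary that convexity controls. An example shows that the estimate cannot be improved to an $L^p\to L^\infty$ estimate or to a uniform modulus of continuity.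
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $D\subset\mathbb{C}^n$ be a bounded domain and let $f=\sum_j f_j\,d\bar z_j$ be a $(0,1)$-form with coefficients in $L^\infty(D)$; we write $\|f\|_\infty$ for the essential supremum of $(\sum_j|f_j|^2)^{1/2}$. The equation $\bar\partial u=f$ is the system $\partial u/\partial\bar z_j=f_j$, $1\le j\le n$. It can be solved only if $f$ is \emph{$\bar\partial$-closed}, that is, $\partial f_j/\partial\bar z_k=\partial f_k/\partial\bar z_j$ for all $j,k$. All derivatives are taken in the sense of distributions. We say that \emph{sup-norm estimates hold for $\bar\partial$ on $D$} if there is a constant $C$ such that every $\bar\partial$-closed $f\in L^\infty(D)$ admits a solution $u\in L^\infty(D)$ of $\bar\partial u=f$ with $\|u\|_\infty\le C\|f\|_\infty$. Two solutions differ by a holomorphic function, so the estimate says that a function $g$ whose $\bar\partial$-derivative is uniformly small is uniformly close to a holomorphic function, up to the boundary, at a linear rate.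

For $n=1$ the estimate always holds: $u(z)=-\frac1\pi\int_D f(\zeta)(\zeta-z)^{-1}\,dA(\zeta)$ is a solution, and $|u|\le 2\operatorname{diam}(D)\|f\|_\infty$ because $1/|\zeta-z|$ is integrable in the plane. For $n\ge2$ the shape of the boundary matters. N.~Sibony gave an example showing that sup-norm estimates fail in general for smooth pseudoconvex domains of infinite type (a boundary point has infinite type if complex curves have unbounded order of contact with the boundary there); his domain is strongly pseudoconvex except at one boundary point, and it is not convex. J.~E.~Fornaess and N.~Sibony showed that $L^p$ estimates, $1<p\le\infty$, do not hold in general for pseudoconvex domains in $\mathbb{C}^2$ with smooth boundary, except for $p=2$. The question we answer, recorded as unknown in \cite{book}, is whether convexity removes the obstruction: \emph{do sup-norm estimates hold for $\bar\partial$ on every bounded convex domain in $\mathbb{C}^2$ with $C^\infty$ boundary, including those of infinite type?}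

There is a reason to hope and a reason to doubt. On a convex domain each complex tangent line misses the domain, and this gives an explicit solution operator (Section~\ref{sec:formula}). But the integral of the absolute value of its kernel is unbounded when the boundary is flat (Section~\ref{sec:model}), so a positive answer has to come from cancellation. The answer is positive.

\begin{theorem}\label{thm:main}
Let $D\subset\mathbb{C}^2$ be a bounded convex domain with $C^3$ (in particular, $C^\infty$) boundary. There is a constant $C=C(D)$ such that every $\bar\partial$-closed $(0,1)$-form $f\in L^\infty(D)$ admits $u\in L^\infty(D)$ with $\bar\partial u=f$ in the sense of distributions and $\|u\|_\infty\le C\|f\|_\infty$.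
\end{theorem}

The second theorem is not needed for the first. Part (ii) shows that Theorem~\ref{thm:main} has no room to spare: it cannot be deduced from a stronger estimate with a gain in integrability or in continuity, since no such estimate holds on all convex domains.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(i)] In Theorem~\ref{thm:main}, if in addition $f\in C(\overline D)$, then $u$ can be chosen in $C(\overline D)$ with $\|u\|_\infty\le C'\|f\|_\infty$, where $C'=C'(D)$.
\item[(ii)] There is a bounded convex domain $E\subset\mathbb{C}^2$ with $C^\infty$ boundary on which, for every $p<\infty$, there is no constant $C$ such that each $\bar\partial$-closed $f\in L^\infty(E)$ has a solution with $\|u\|_{L^\infty}\le C\|f\|_{L^p}$, and on which there is no function $m$ with $m(\delta)\to0$ as $\delta\to0$ such that each such $f$ has a solution with $|u(P)-u(P')|\le m(|P-P'|)\,\|f\|_\infty$ for $P,P'\in E$.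
\end{itemize}
\end{theorem}

Section~\ref{sec:formula} reduces Theorem~\ref{thm:main} to a local bound for one boundary integral. Section~\ref{sec:model} treats boundaries of the form $\operatorname{Re}\omega=F(t)$, where the whole method appears in exact identities. Sections~\ref{sec:coords} and~\ref{sec:curve} build coordinates in which a general convex boundary behaves like this model up to harmless errors, Section~\ref{sec:local} proves the local bound, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.

\section{Reduction to a boundary integral}\label{sec:formula}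

From now on $D$ is as in Theorem~\ref{thm:main}, ``closed'' means $\bar\partial$-closed, and $0\in D$. Then $\overline D\subset sD$ for every $s>1$: if $w\in\overline D$, the point $w/s$ lies on the half-open segment from the interior point $0$ to $w$, which is contained in $D$.

\subsection{Smooth data}

\begin{lemma}\label{lem:approx}
Let $f\in L^\infty(D)$ be closed. There are $s_j>1$ and smooth closed forms $f_j$ on $s_jD$ with $\|f_j\|_{L^\infty(s_jD)}\le\|f\|_\infty$ and $f_j\to f$ in $L^1(D)$. If $f\in C(\overline D)$, the $f_j$ can be chosen to converge uniformly on $\overline D$.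
\end{lemma}

\begin{proof}
For $0<\lambda<1$ the pullback of $f$ under $z\mapsto\lambda z$ has coefficients $\lambda f_k(\lambda z)$; it is closed on $\lambda^{-1}D$ and has norm at most $\|f\|_\infty$. Convolve its coefficients with a smooth nonnegative bump of integral one, supported in a ball of radius $\varepsilon$ smaller than the distance from $\lambda^{-1/2}\overline D$ to $\partial(\lambda^{-1}D)$. The result is smooth and closed on $\lambda^{-1/2}D$, and its norm has not increased. As $\lambda\to1$ and $\varepsilon\to0$ it converges to $f$ in $L^1(D)$, and uniformly on $\overline D$ if $f$ is uniformly continuous.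
\end{proof}

Suppose that $\bar\partial u_j=f_j$ on $D$ with $\|u_j\|_\infty\le C\|f\|_\infty$. A subsequence of $(u_j)$ converges weak-$*$ in $L^\infty(D)$ to some $u$ with $\|u\|_\infty\le C\|f\|_\infty$, and $\bar\partial u=f$ follows by testing against $C_c^\infty(D)$. So it is enough to prove Theorem~\ref{thm:main} when \emph{$f$ is smooth and closed on a convex neighborhood of $\overline D$}, with a constant depending only on $D$. We assume this through Section~\ref{sec:local}; $\|f\|_\infty$ is the norm on $D$.

\subsection{The solution formula}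

Let $r$ be a $C^3$ defining function: $D=\{r<0\}$ and $dr\ne0$ on $\partial D$. Put $r_j=\partial r/\partial\zeta_j$, $\eta=\zeta-z$, $d\zeta=d\zeta_1\wedge d\zeta_2$, and
\[
\Phi(\zeta,z)=r_1(\zeta)\eta_1+r_2(\zeta)\eta_2,\qquad N(\zeta,z)=r_1(\zeta)\bar\eta_2-r_2(\zeta)\bar\eta_1 .
\]
For $\zeta\in\partial D$ the set $\{z:\Phi(\zeta,z)=0\}$ is the complex tangent line at $\zeta$, and $2\operatorname{Re}\Phi=dr_\zeta(\zeta-z)$. Since the open convex set $D$ lies strictly on one side of its tangent hyperplane,
\[
\operatorname{Re}\Phi(\zeta,z)>0\qquad(\zeta\in\partial D,\ z\in D).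
\]
On $\partial D$ the quotient $N/\Phi$ does not depend on the defining function, because a change of $r$ multiplies $(r_1,r_2)$ by a positive function there.

For a pair $w=(w_1,w_2)$ of $C^1$ functions of $\zeta$ let $k_w=w_1\bar\partial w_2-w_2\bar\partial w_1$, with $\bar\partial=\bar\partial_\zeta$. For a scalar function $\gamma$ one has $k_{\gamma w}=\gamma^2k_w$, as the terms with $\bar\partial\gamma$ cancel. With $b=\bar\eta/|\eta|^2$ we get $k_b=|\eta|^{-4}(\bar\eta_1\,d\bar\zeta_2-\bar\eta_2\,d\bar\zeta_1)$, and the Bochner--Martinelli formula reads, for $g\in C^1(\overline D)$ and $z\in D$,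
\begin{equation}\label{eq:BM}
g(z)=c_0\Big[\int_{\partial D}g\,k_b\wedge d\zeta-\int_D\bar\partial g\wedge k_b\wedge d\zeta\Big],\qquad c_0=\frac1{4\pi^2}.
\end{equation}
We recall the proof. From $\eta_1b_1+\eta_2b_2=1$ we get $\eta_1\bar\partial b_1+\eta_2\bar\partial b_2=0$, so $\bar\partial k_b=2\bar\partial b_1\wedge\bar\partial b_2=0$ away from $z$. Apply Stokes' theorem to $g\,k_b\wedge d\zeta$ on $D\setminus B(z,\varepsilon)$, and note that $\int_{|\eta|=\varepsilon}k_b\wedge d\zeta=2\varepsilon^{-4}\int_{|\eta|<\varepsilon}d\bar\zeta_1\wedge d\bar\zeta_2\wedge d\zeta=8\varepsilon^{-4}\operatorname{vol}B(z,\varepsilon)=4\pi^2$.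

If $\bar\partial g=f$, the volume integral in \eqref{eq:BM} depends only on $f$ and is bounded. The boundary integral is not holomorphic in $z$, so it cannot be discarded. The remedy is to exchange $b$ for a pair $l$ that also satisfies $l\cdot\eta=1$ but is holomorphic in $z$; convexity provides $l=(r_1,r_2)/\Phi$.

\begin{proposition}\label{prop:formula}
The function
\[
u(z)=-c_0I(z)-c_0\int_Df\wedge k_b\wedge d\zeta,\qquad I(z)=\int_{\partial D}\frac{N}{\Phi\,|\eta|^2}\,f\wedge d\zeta,
\]
satisfies $\bar\partial u=f$ in $D$.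
\end{proposition}

\begin{proof}
Fix $z\in D$. For $\zeta$ near $\partial D$ we have $\Phi\ne0$; there let $l=(r_1,r_2)/\Phi$ and $\mu=l_1b_2-l_2b_1=N/(\Phi|\eta|^2)$. We claim that
\begin{equation}\label{eq:homotopy}
k_l=k_b-\bar\partial\mu .
\end{equation}
Since $(l-b)\cdot\eta=0$, we have $l=b+\mu'(\eta_2,-\eta_1)$ for a scalar $\mu'$, and $l_1b_2-l_2b_1=\mu'(b\cdot\eta)=\mu'$, so $\mu'=\mu$. Then
\begin{align*}
k_l&=(b_1+\mu\eta_2)(\bar\partial b_2-\eta_1\bar\partial\mu)-(b_2-\mu\eta_1)(\bar\partial b_1+\eta_2\bar\partial\mu)\\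
&=k_b+\mu\,\bar\partial(\eta\cdot b)-(\eta\cdot b)\,\bar\partial\mu=k_b-\bar\partial\mu .
\end{align*}
On a pseudoconvex domain, and in particular on a convex one, every smooth closed $(0,1)$-form is $\bar\partial$ of a smooth function. So there is a smooth $g$ near $\overline D$ with $\bar\partial g=f$. Stokes' theorem on the closed hypersurface $\partial D$, applied to $g\mu\,d\zeta$, gives $\int_{\partial D}g\,\bar\partial\mu\wedge d\zeta=-\int_{\partial D}\mu f\wedge d\zeta=-I(z)$. By \eqref{eq:BM} and \eqref{eq:homotopy},
\[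
g(z)-u(z)=c_0\int_{\partial D}g\,k_l\wedge d\zeta=c_0\int_{\partial D}g\,\frac{r_1\bar\partial r_2-r_2\bar\partial r_1}{\Phi^2}\wedge d\zeta ,
\]
which is holomorphic in $z\in D$ because $\Phi$ is holomorphic in $z$ and does not vanish.
\end{proof}

Since $|k_b|\le C|\eta|^{-3}$ is integrable in $\mathbb{R}^4$, the volume term of $u$ is $O(\|f\|_\infty)$. Theorem~\ref{thm:main} is thus reduced to the bound
\begin{equation}\label{eq:goal}
|I(z)|\le C\|f\|_\infty\qquad(z\in D).
\end{equation}

\subsection{Localization}

The kernel $N/(\Phi|\eta|^2)$ blows up as $(\zeta,z)$ approaches a pair $(\zeta^0,z^0)\in\partial D\times\overline D$ with $\Phi(\zeta^0,z^0)=0$. If the boundary contains a segment lying in a complex tangent line, such pairs exist with $\zeta^0\ne z^0$. We therefore localize in both variables.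

\begin{proposition}\label{prop:local}
Every $(\zeta^0,z^0)\in\partial D\times\overline D$ has neighborhoods $U\ni\zeta^0$ and $V\ni z^0$ such that for each $\chi\in C_c^\infty(U)$ there is a constant $C$, independent of $f$, with
\[
|I_\chi(z)|\le C\|f\|_\infty\quad(z\in V\cap D),\qquad I_\chi(z)=\int_{\partial D}\frac{\chi N}{\Phi\,|\eta|^2}\,f\wedge d\zeta .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:local}]
Fix $z^0\in\overline D$. Finitely many of the sets $U$, say $U_1,\dots,U_m$, cover $\partial D$. Take $\chi_i\in C_c^\infty(U_i)$ with $\sum_i\chi_i=1$ on $\partial D$. Then $I=\sum_iI_{\chi_i}$ satisfies \eqref{eq:goal} on $V_1\cap\dots\cap V_m\cap D$. Finitely many such intersections cover the compact set $\overline D$.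
\end{proof}

If $\Phi(\zeta^0,z^0)\ne0$, then $|\Phi|$ and $|\eta|$ are bounded below on a small $U\times V$, the kernel is bounded, and Proposition~\ref{prop:local} is immediate. The case $\Phi(\zeta^0,z^0)=0$ occupies Sections~\ref{sec:coords}--\ref{sec:local}.

\section{The model case $\operatorname{Re}\omega=F(t)$}\label{sec:model}

Write $\zeta=(t,\omega)$, $\omega=x+iy$, and $z=(\tau,z_2)$, $z_2=\alpha+i\beta$. Subscripts $t,\bar t,y$ denote derivatives. Let $F\colon\mathbb{C}\to\mathbb{R}$ be convex and $C^3$ with $|D^2F|\le K$, and let $\Omega=\{x>F(t)\}$. This domain is unbounded, but $I_\chi(z)$ makes sense for $\chi\in C_c^\infty(\mathbb{C}^2)$, and we let $z$ range over a bounded part of $\Omega$. With $r=F-x$ we have $\partial r=F_t\,dt-\frac12d\omega$, so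
\begin{equation}\label{eq:modelPhi}
-2\Phi=\omega-z_2-2F_t\,(t-\tau).
\end{equation}
On $\partial\Omega$, where $\omega=F(t)+iy$, this equals $-q(t)+is$ with $s=y-y_*(t)$ and
\[
q=\alpha-F-2\operatorname{Re}\big(F_t(\tau-t)\big)>0,\qquad y_*=\beta+2\operatorname{Im}\big(F_t(t-\tau)\big).
\]
The number $q(t)$ is the height of $z$ above the tangent hyperplane at any boundary point over $t$.

\subsection{The logarithm}

We have $|N|/|\eta|^2\le C/|t-\tau|$, and $\int_{|s|<M}|{-q}+is|^{-1}\,ds\le C\log(C_1/q)$ for a large constant $C_1$. Absolute values therefore give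
\begin{equation}\label{eq:naive}
|I_\chi(z)|\le C\|f\|_\infty\int\frac{\log(C_1/q(t))}{|t-\tau|}\,dA(t),
\end{equation}
the integral being over a bounded set. Take $\tau=0$ and let $\alpha\to0$. For $F=|t|^2$ we find $q=\alpha+|t|^2$, and the integral stays bounded. For $F=\exp(-|t|^{-m})$ near $0$ (a convex increasing function of $|t|$ when $|t|$ is small) we find $q=\alpha+(m|t|^{-m}-1)F$; at $\alpha=0$ the logarithm is comparable to $|t|^{-m}$, and the integral is finite only for $m<1$. For $F=0$ we have $q=\alpha$, and the integral grows like $\log(1/\alpha)$. In this last case the loss is not an artifact of the estimate: for $f=d\bar t$ the integrand of $I_\chi$ has modulus $2|\chi|\,|t-\tau|\,|\eta|^{-2}|{-\alpha}+is|^{-1}dA(t)\,dy$, and if $\chi=1$ on the region $\delta<|t-\tau|<2\delta$, $|s|<\delta$, the integral over that region is at least $c(\delta)\int_{|s|<\delta}(\alpha+|s|)^{-1}ds\to\infty$.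

\subsection{Reflecting the pole}

In $\frac1{-q+is}=\frac{-q-is}{q^2+s^2}$ the real part has integral $-\pi$ over $\mathbb{R}$; the logarithm comes from the imaginary part, which is odd in $s$. To exploit this we must use that $f$ is closed and bounded inside the domain, and the tool is Stokes' theorem. The right side of \eqref{eq:modelPhi} is holomorphic in $\omega$, which is what one wants, but it vanishes at $\omega=\omega_*+q$, where $\omega_*(t)=F(t)+iy_*(t)$, and this point lies inside the slice $\{x>F(t)\}$. So we move the zero to the mirror point $\omega_*-q$: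
\[
\Psi=-2\Phi+2q=\omega-\omega_*(t)+q(t).
\]
For $F=0$ this is $\Psi=\omega+\bar z_2$. On $\overline\Omega$ we have $\operatorname{Re}(\omega-\omega_*)\ge0$, hence $|\Psi|\ge c(q+|\omega-\omega_*|)$. On $\partial\Omega$ the two kernels have the same odd part, and
\[
\frac1{-2\Phi}-\frac1\Psi=\frac1{-q+is}-\frac1{q+is}=-\frac{2q}{q^2+s^2}
\]
is a multiple of the Poisson kernel of the half-plane. Its $L^1(ds)$ norm is $2\pi$ whatever $q$ is, so replacing $-2\Phi$ by $\Psi$ in $I_\chi$ costs at most $C\|f\|_\infty\int|t-\tau|^{-1}dA(t)$.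

Now apply Stokes' theorem in $\Omega$ to $\chi N|\eta|^{-2}\Psi^{-1}f\wedge d\zeta$. As $\bar\partial f=0$, two volume integrals appear. When $\bar\partial$ falls on $\chi N|\eta|^{-2}$, the integrand is $O(|\eta|^{-2}|\omega-\omega_*|^{-1})$, which is integrable uniformly in $z$ (Section~\ref{sec:stokes}): the pole of $1/\Psi$ is now integrated over a two-dimensional slice. When $\bar\partial$ falls on $1/\Psi$ we get $-\Psi^{-2}\Psi_{\bar t}\,d\bar t$. For $F=0$ this vanishes and the bound is proved. In general the logarithm returns, since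
\begin{equation}\label{eq:slice}
\int_{|w|<M}\frac{dA(w)}{(q+|w|)^2}\le2\pi\int_0^M\frac{d\rho}{q+\rho}=2\pi\log\Big(1+\frac Mq\Big),
\end{equation}
but it returns with the factor
\begin{equation}\label{eq:modelPsi}
\Psi_{\bar t}=-2F_{t\bar t}\,(t-\tau)+2q_{\bar t}.
\end{equation}
We must bound the integral in \eqref{eq:naive} with $|\Psi_{\bar t}|$ inserted in the numerator.

\subsection{Two lemmas that absorb the logarithm}

The term $q_{\bar t}$ in \eqref{eq:modelPsi} is small where $q$ is small, for the following standard reason.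

\begin{lemma}\label{lem:grad}
Let $\phi\ge0$ be $C^2$ on a closed ball of radius $\rho$ about $w_0\in\mathbb{R}^m$, with $|D^2\phi|\le K$ and $|\nabla\phi(w_0)|\le K\rho$. Then $|\nabla\phi(w_0)|^2\le2K\phi(w_0)$.
\end{lemma}

\begin{proof}
The point $w_0-\nabla\phi(w_0)/K$ lies in the ball, and Taylor's formula gives $0\le\phi(w_0)-|\nabla\phi(w_0)|^2/K+|\nabla\phi(w_0)|^2/(2K)$.
\end{proof}

Since $F\in C^3$, the function $q$ is $C^2$ with bounds on bounded sets, so $|q_{\bar t}|\le C\sqrt q$. This absorbs the logarithm, because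
\begin{equation}\label{eq:sqrtlog}
\sqrt q\,\log(C_1/q)\le 2\sqrt{C_1}/e\qquad(0<q\le C_1).
\end{equation}
In the other term of \eqref{eq:modelPsi} the factor $t-\tau$ cancels the singularity $1/|t-\tau|$, and what remains is $\int F_{t\bar t}\log(C_1/q)\,dA$. Here $F_{t\bar t}$, a quarter of the Laplacian of $F$ and a multiple of the Levi form of $\partial\Omega$, need not be small where $q$ is small. But it is nonnegative, so no absolute value is needed, and it is a $\bar t$-derivative, so we may integrate by parts.

\begin{lemma}\label{lem:parts}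
Let $q>0$ and $G$ be $C^1$ and let $H\ge0$ be continuous on the disc $|t|<\rho$. Suppose that $q\le C_1/e$ and, for constants $\gamma,M>0$,
\[
|G|\le M\sqrt q,\qquad |q_{\bar t}|\le M\sqrt q,\qquad H\le\gamma\operatorname{Re}G_{\bar t}+M\sqrt q .
\]
Then $\int_{|t|<\rho/2}H\log(C_1/q)\,dA\le C$, where $C$ depends only on $\rho,\gamma,M,C_1$.
\end{lemma}

\begin{proof}
Let $\Lambda=\log(C_1/q)\ge1$, a $C^1$ function, and let $\psi\ge0$ be smooth, supported in $|t|<\rho$, and equal to $1$ on $|t|<\rho/2$. Then
\[
\int H\Lambda\psi\le-\gamma\operatorname{Re}\int G\,(\psi_{\bar t}\Lambda+\psi\Lambda_{\bar t})+M\int\sqrt q\,\Lambda\psi .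
\]
By \eqref{eq:sqrtlog}, $\sqrt q\,\Lambda$ and $|G|\Lambda$ are bounded, and $|G\Lambda_{\bar t}|=|G|\,|q_{\bar t}|/q\le M^2$.
\end{proof}

In the model take $H=F_{t\bar t}$, $\gamma=1$ and $G=F_t-F_t(\tau)$. The constant $F_t(\tau)$ is subtracted to make $G$ small where $q$ is small. Indeed, for fixed $t$ the function $\phi(w)=F(w)-F(t)-\langle\nabla F(t),w-t\rangle$ is nonnegative by convexity, $\nabla\phi(\tau)=\nabla F(\tau)-\nabla F(t)$, and $\phi(\tau)=q(t)-(\alpha-F(\tau))\le q(t)$; Lemma~\ref{lem:grad} gives $|\nabla F(\tau)-\nabla F(t)|^2\le2Kq(t)$. This completes the bound for $I_\chi$ in the model.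

\section{Coordinates adapted to the point $z$}\label{sec:coords}

Let $D$ be as in Theorem~\ref{thm:main} and fix $(\zeta^0,z^0)\in\partial D\times\overline D$ with $\Phi(\zeta^0,z^0)=0$. Near $\zeta^0$ the boundary is a graph $x=F(t,y)$, and three features of the model are lost. First, $\operatorname{Im}\Phi$ is no longer linear in $y$, and when $z^0\ne\zeta^0$ it need not even be monotone; a shear of the coordinates restores monotonicity. Second, $z$ may lie outside the chart, so the value $F_t(\tau)$ is not available; instead we tilt the coordinates so that the tangent hyperplane at the boundary point nearest to $z$ becomes horizontal, and replace the last computation of Section~\ref{sec:model} by the global Lemma~\ref{lem:ball}. Third, the formula for $\Phi$ is not holomorphic in $\omega$; this is dealt with in Section~\ref{sec:local}.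

Let $n(\zeta)$ be the outer unit normal and $\langle\cdot,\cdot\rangle$ the real inner product. We also regard $n(\zeta)$ as the covector $\langle n(\zeta),\cdot\rangle$; an \emph{outer conormal} is a positive multiple of it. A bounded domain with $C^2$ boundary has a uniform interior ball radius: there is $R>0$ with $B(p-Rn(p),R)\subset D$ for all $p\in\partial D$.

\begin{lemma}\label{lem:ball}
Let $z\in D$ with $\delta=\operatorname{dist}(z,\partial D)\le R/2$, and let $p$ be a nearest boundary point. Then $\langle\zeta-z,n(\zeta)\rangle\ge\frac R4|n(\zeta)-n(p)|^2$ for all $\zeta\in\partial D$.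
\end{lemma}

\begin{proof}
Let $o=p-Rn(p)$. The ball $B(o,R)$ lies in $D$, hence in the half-space $\langle w-\zeta,n(\zeta)\rangle<0$, so $\langle o-\zeta,n(\zeta)\rangle\le-R$. Since $z=p-\delta n(p)=o+(R-\delta)n(p)$,
\[
\langle z-\zeta,n(\zeta)\rangle\le-R+(R-\delta)\Big(1-\tfrac12|n(p)-n(\zeta)|^2\Big)\le-\tfrac R4|n(p)-n(\zeta)|^2 .\qedhere
\]
\end{proof}

From $\operatorname{Re}\Phi(\zeta^0,z^0)=0$ we see that the linear function $\langle n(\zeta^0),\cdot\rangle$, whose maximum over $\overline D$ is attained at $\zeta^0$, attains it also at $z^0$. Hence $z^0\in\partial D$ and $n(z^0)=n(\zeta^0)$. For $z\in D$ near $z^0$ fix a nearest boundary point $p(z)$. As $z\to z^0$ we have $p(z)\to z^0$ and $n(p(z))\to n(\zeta^0)$.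

For $a,b>0$ let $\mathcal B=\{|t|<a,\ |y|<a\}$ and $P=\{|t|<a,\ |y|<a,\ |x|<b\}$.

\begin{proposition}\label{prop:coords}
There are $a,b>0$, $\tau_0\in\mathbb{C}$, a neighborhood $V$ of $z^0$, a function $F_0\in C^3(\overline{\mathcal B})$ and, for each $z\in V\cap D$, complex affine coordinates $(t,\omega)$, $\omega=x+iy$, centered at $\zeta^0$, with the following properties.
\begin{itemize}
\item[(a)] The changes to the original coordinates and their inverses are bounded uniformly in $z$.
\item[(b)] $D\cap P=\{x>F(t,y)\}\cap P$, where $F=F_z$ is convex on $\mathcal B$, $|F|\le b/2$, and the $C^3$ norm of $F$ is bounded uniformly in $z$.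
\item[(c)] $\operatorname{dist}(z,\partial D)\le R/2$, and $-dx$ is an outer conormal at $p(z)$.
\item[(d)] As $z\to z^0$, $F_z\to F_0$ in $C^2(\mathcal B)$ and the coordinates of $z$ tend to $(\tau_0,0)$. Moreover $F_0(0)=0$, $\nabla F_0(0)=0$, and
\begin{equation}\label{eq:shear}
(F_0)_{ty}(0)\,\tau_0=0 .
\end{equation}
\end{itemize}
These properties persist when $a$ and $V$ are decreased.
\end{proposition}

\begin{proof}
\emph{Step 1: unitary coordinates.} Take unitary coordinates $(t,\omega)$ centered at $\zeta^0$ with inner normal $\partial_x$. Near $0$, $D=\{x>F^\circ(t,y)\}$ with $F^\circ$ convex and $C^3$, $F^\circ(0)=0$, $\nabla F^\circ(0)=0$. The complex tangent line at $\zeta^0$ is $\{\omega=0\}$, so $z^0=(\tau_0,0)$. Let $h=D^2F^\circ(0)$, a nonnegative symmetric real bilinear form on $\mathbb{C}\times\mathbb{R}$; we write $s$ for $(s,0)$ and $\partial_y$ for $(0,1)$. The point $z^0$ lies in the closed supporting half-space at each boundary point near $0$, which says that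
\[
-\big[F^\circ(t,y)+dF^\circ_{(t,y)}(\tau_0-t,-y)\big]\ge0 .
\]
This $C^1$ function vanishes at $0$, so its differential at $0$, which is $-h(\tau_0,\cdot)$, vanishes: $h(\tau_0,\cdot)=0$.

\emph{Step 2: shear.} Since $h(\partial_y,s)=2\operatorname{Re}(F^\circ_{ty}(0)s)$, Step 1 shows only that $F^\circ_{ty}(0)\tau_0$ is purely imaginary. To remove the imaginary part, let $\kappa=-h(\partial_y,i\tau_0)/h(i\tau_0,i\tau_0)\in\mathbb{R}$ if $h(i\tau_0,i\tau_0)\ne0$. Otherwise let $\kappa=0$; then $h(\partial_y,i\tau_0)=0$ by the Cauchy--Schwarz inequality for $h\ge0$. In both cases $h(\partial_y,i\tau_0)+\kappa h(i\tau_0,i\tau_0)=0$. Put $\tilde t=t-\kappa\tau_0\omega$. In the coordinates $(\tilde t,\omega)$ the point $z^0$ is still $(\tau_0,0)$, and $\partial D$ is given by $x=F^\circ(\tilde t+\kappa\tau_0(x+iy),y)$. Solving for $x$, we get $D=\{x>F_0(\tilde t,y)\}$ in a neighborhood $W$ of $0$, with $F_0\in C^3$ vanishing to second order at $0$. As $x$ is of second order on the graph, the Hessian of $F_0$ at $0$ is $\tilde h(v,w)=h(v',w')$, where $(s,\sigma)'=(s+i\kappa\tau_0\sigma,\sigma)$.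 Therefore
\[
\tilde h(\partial_y,\tau_0)=h(\partial_y+i\kappa\tau_0,\tau_0)=0,\qquad\tilde h(\partial_y,i\tau_0)=h(\partial_y,i\tau_0)+\kappa h(i\tau_0,i\tau_0)=0,
\]
so the real and imaginary parts of $(F_0)_{ty}(0)\tau_0$ vanish, which is \eqref{eq:shear}. We drop the tilde.

\emph{Step 3: tilt.} The covector $n(p(z))$ tends to $n(\zeta^0)=-dx$. So for $z$ near $z^0$ it is a positive multiple of
\[
-dx+2\operatorname{Re}(A\,dt)+B\,dy=-\operatorname{Re}\big[(1+iB)\,d\omega-2A\,dt\big]
\]
with $(A,B)=(A_z,B_z)\in\mathbb{C}\times\mathbb{R}$ tending to $0$ as $z\to z^0$. Let $\omega'=x'+iy'=(1+iB)\omega-2At$. In the coordinates $(t,\omega')$ properties (a) and (c) hold, and the coordinates of $z$ tend to $(\tau_0,0)$. In $W$ the domain is $\{\Theta>0\}$, where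
\[
\Theta(t,x',y';A,B)=\operatorname{Re}\omega-F_0(t,\operatorname{Im}\omega),\qquad\omega=\frac{\omega'+2At}{1+iB}.
\]
The function $\Theta$ is $C^3$ in all variables, $\Theta(0;A,B)=0$, and $\partial_{x'}\Theta=1$ when $A=B=0$. Choose $a,b,\varepsilon$ so that for $|A|,|B|\le\varepsilon$ the closed box $\overline P$ in the coordinates $(t,\omega')$ lies in $W$ and $\partial_{x'}\Theta\ge\frac12$ on it; then decrease $a$ so that $|\Theta(t,0,y';A,B)|<b/4$ on $\overline{\mathcal B}$. For each $(t,y')$ the increasing function $x'\mapsto\Theta$ has exactly one zero $x'=F(t,y';A,B)$, with $|F|<b/2$. By the implicit function theorem $F$ is $C^3$ in all variables on a compact set, and $F(\cdot\,;0,0)=F_0$. This gives the uniform bounds and the convergence. Finally, $F_z=F(\cdot\,;A_z,B_z)$ is convex because the part $D\cap P$ of its epigraph is convex. Rename $\omega'$ as $\omega$.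
\end{proof}

From now on $z\in V\cap D$, we use the coordinates attached to $z$, and we write $z=(\tau,z_2)$, $z_2=\alpha+i\beta$. The point $z$ need not lie in $P$. Constants $C,c>0$ and those implied in $O(\cdot)$ do not depend on $z$ or $f$. Near $\zeta^0$ we use the defining function $r=F-x$. The symbols $\eta$, $|\eta|$, $d\zeta$, $r_j$, $N$ keep their meaning in the original coordinates, while $\Phi=\partial r(\zeta-z)$ may be computed in any complex affine coordinates. With $\partial_\omega=\frac12(\partial_x-i\partial_y)$ we have $\partial r=F_t\,dt-\frac12(1+iF_y)\,d\omega$, so at the boundary point $(t,F(t,y)+iy)$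
\begin{equation}\label{eq:Phi}
-2\Phi=(1+iF_y)(F+iy-z_2)-2F_t(t-\tau)=-Q+iS,
\end{equation}
where
\begin{align*}
Q&=\alpha-F-F_y(\beta-y)-2\operatorname{Re}\big(F_t(\tau-t)\big),\\
S&=(y-\beta)+F_y(F-\alpha)-2\operatorname{Im}\big(F_t(t-\tau)\big).
\end{align*}
These are $C^2$ functions of $(t,y)\in\mathcal B$ with uniform bounds, and
\begin{equation}\label{eq:Sy}
S_y=1+F_{yy}(F-\alpha)+F_y^2-2\operatorname{Im}\big(F_{ty}(t-\tau)\big).
\end{equation}

\begin{example}
The shear is needed. Let $F=(\operatorname{Im}t+ky)^2$ with $k>0$, $\zeta^0=0$ and $z^0=(\tau_0,0)$ with $\tau_0>0$. Then $F_{ty}=-ik$, and \eqref{eq:Sy} at $0$ with $z=z^0$ gives $S_y=1-2k\tau_0$, which vanishes for $\tau_0=1/(2k)$. Step 2 gives $\tilde t=t+k\omega$, and the boundary becomes $x=(\operatorname{Im}\tilde t)^2$, a model of Section~\ref{sec:model}.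
\end{example}

\section{The curve $\operatorname{Im}\Phi=0$ and the Levi term}\label{sec:curve}

\begin{lemma}\label{lem:basic}
One can choose first $a$, then $a_1\in(0,a/2)$, then $V$ so small that for $z\in V\cap D$:
\begin{itemize}
\item[(a)] $Q>0$ and $|\nabla F|^2\le CQ$ on $\mathcal B$;
\item[(b)] $|F_{yy}(F-\alpha)|+F_y^2+2|F_{ty}(t-\tau)|\le\frac14$ on $\mathcal B$, hence $\frac34\le S_y\le\frac54$;
\item[(c)] $|S(t,0)|\le a/8$ for $|t|\le a_1$;
\item[(d)] $|\nabla Q|\le C\sqrt Q$ on $\mathcal B_1=\{|t|\le a_1,\ |y|\le a/2\}$.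
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\nu=dr=-dx+dF$ at $\zeta\in\partial D\cap P$, let $p=p(z)$, and measure covectors in the original Euclidean norm. By Proposition~\ref{prop:coords}(a),(b), the norms $|\nu|$ and $|dx|$ lie between two positive constants and $|\partial_x|\le C$. We have $\nu=|\nu|\,n(\zeta)$, and $-dx=|dx|\,n(p)$ by the tilt. Lemma~\ref{lem:ball} gives
\[
Q=2\operatorname{Re}\Phi=|\nu|\langle\zeta-z,n(\zeta)\rangle\ge c\,|n(\zeta)-n(p)|^2,
\]
and $Q>0$ as $z\in D$. Evaluating on $\partial_x$ gives $n(\zeta)(\partial_x)=-1/|\nu|$ and $n(p)(\partial_x)=-1/|dx|$, so $\big||\nu|-|dx|\big|\le C|n(\zeta)-n(p)|$. Hence $|dF|=\big||\nu|\,n(\zeta)-|dx|\,n(p)\big|\le C|n(\zeta)-n(p)|\le C\sqrt Q$.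

(b) In the limit case $F=F_0$, $z=(\tau_0,0)$, the left side is continuous in $(t,y)$ and vanishes at $0$, where $F-\alpha=0$, $F_y=0$, and $F_{ty}\tau_0=0$ by \eqref{eq:shear}. So it is at most $\frac18$ on $\mathcal B$ for small $a$, and the bound $\frac14$ follows for $z$ near $z^0$ from Proposition~\ref{prop:coords}(d). The bounds for $S_y$ follow from \eqref{eq:Sy}.

(c) In the limit case $S(0,0)=0$. Choose $a_1$ with $|S(t,0)|\le a/16$ for $|t|\le a_1$ in that case, and then shrink $V$.

(d) Closed balls of radius $\rho=a/4$ about points of $\mathcal B_1$ lie in $\mathcal B$. Apply Lemma~\ref{lem:grad} with $K$ a uniform bound for $|D^2Q|$ and $|\nabla Q|/\rho$.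
\end{proof}

By (b) and (c), for $|t|\le a_1$ the equation $S(t,y)=0$ has a unique solution $y=y_*(t)$, and $|y_*|\le\frac43\cdot\frac a8<\frac a4$. By the implicit function theorem $y_*$ is $C^2$ with uniform bounds, and $\partial_{\bar t}y_*=-S_{\bar t}/S_y$ along the curve. For a function $\phi(t,y)$ let $\phi^*(t)=\phi(t,y_*(t))$; thus $F^*_y$ is $F_y$ evaluated at $(t,y_*(t))$. Put
\[
q(t)=Q^*(t)>0,\qquad\omega_*(t)=F^*(t)+iy_*(t).
\]
As in the model, $\omega_*(t)$ is the boundary point of the slice at which $\Phi$ is real, and $-2\Phi=-q$ there. The next lemma is the substitute for \eqref{eq:modelPsi}: up to $O(\sqrt q)$, the $\bar t$-derivative of $\omega_*$ sees only $F_{t\bar t}$, which has a sign, and it carries the factor $t-\tau$.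

\begin{lemma}\label{lem:dbar}
For $|t|\le a_1$ we have $|q_{\bar t}|\le C\sqrt q$ and
\[
\partial_{\bar t}y_*=-\frac{2iF^*_{t\bar t}(t-\tau)}{S^*_y}+O(\sqrt q),\qquad|\partial_{\bar t}\omega_*|\le C\big(F^*_{t\bar t}|t-\tau|+\sqrt q\big).
\]
\end{lemma}

\begin{proof}
The first bound follows from $q_{\bar t}=Q^*_{\bar t}+Q^*_y\partial_{\bar t}y_*$ and Lemma~\ref{lem:basic}(d). The formula for $Q$ and Lemma~\ref{lem:basic}(a) give $|F-\alpha|\le Q+C|\nabla F|\le C\sqrt Q$. The equation $S=0$ gives $|y_*-\beta|\le C|\nabla F|^*\le C\sqrt q$. Thus $\omega_*-z_2=O(\sqrt q)$. Differentiate \eqref{eq:Phi} in $\bar t$ with $y$ fixed: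
\[
-Q_{\bar t}+iS_{\bar t}=iF_{y\bar t}(F+iy-z_2)+(1+iF_y)F_{\bar t}-2F_{t\bar t}(t-\tau).
\]
At $y=y_*$ the terms $Q_{\bar t}$, $F+iy-z_2$ and $F_{\bar t}$ are $O(\sqrt q)$, so $S^*_{\bar t}=2iF^*_{t\bar t}(t-\tau)+O(\sqrt q)$. Dividing by $-S_y^*$ gives the second formula, and the third follows from $\partial_{\bar t}\omega_*=F^*_{\bar t}+(F^*_y+i)\partial_{\bar t}y_*$ and $F_{t\bar t}\ge0$.
\end{proof}

Let $M$ bound $|\omega-\omega_*(t)|$ on $P\cap\{|t|\le a_1\}$, fix $C_1\ge e\sup q+M$ (supremum over $t$ and $z$), and let $\Lambda=\log(C_1/q)\ge1$.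

\begin{lemma}\label{lem:levi}
$\displaystyle\int_{|t|<a_1/2}F^*_{t\bar t}\,\Lambda\,dA(t)\le C$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:parts} on $|t|<a_1$ with $H=F^*_{t\bar t}\ge0$ and $G=F_t^*$. Thanks to the tilt, $|G|\le C\sqrt q$ by Lemma~\ref{lem:basic}(a), with no constant to subtract. The new feature is that $G_{\bar t}$ has a second term, of the same size as the first. By Lemma~\ref{lem:dbar},
\[
G_{\bar t}=F^*_{t\bar t}+F^*_{ty}\,\partial_{\bar t}y_*=F^*_{t\bar t}\Big(1-\frac{2iF^*_{ty}(t-\tau)}{S^*_y}\Big)+O(\sqrt q).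
\]
By Lemma~\ref{lem:basic}(b) the fraction has modulus at most $\frac14\cdot\frac43=\frac13$; this is the second use of the shear. So $\operatorname{Re}G_{\bar t}\ge\frac23F^*_{t\bar t}-C\sqrt q$, and the hypotheses hold with $\gamma=\frac32$.
\end{proof}

\section{Proof of the local estimate}\label{sec:local}

By Proposition~\ref{prop:coords}(a) there is a neighborhood $U$ of $\zeta^0$ contained in $\{|t|<a_1/2,\ |y|<a/2,\ |x|<b\}$ in the coordinates of every $z\in V\cap D$. Let $\chi\in C_c^\infty(U)$.

\subsection{The reflected denominator}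

The expression $(1+iF_y)(\omega-z_2)-2F_t(t-\tau)$ for $-2\Phi$ has coefficients depending on $y$, so it is not holomorphic in $\omega$. We want a function $\Psi$ that is holomorphic in $\omega$, has no zero on $\overline D\cap U$, and on the boundary agrees with $q+iS$ up to $O(s^2)$, where $s=y-y_*(t)$. The first two requirements suggest an affine function of $\omega$ built on the tangent line to the slice at $\omega_*$. The third fixes its slope: a mismatch of order $s$ would leave an error of size $1/|s|$ in the difference of the kernels and bring the logarithm back. For $|t|<a_1$ define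
\[
\Psi(t,\omega)=\lambda(t)\,(1+iF^*_y)\,\big(\omega-\omega_*(t)\big)+q(t),\qquad\lambda=\frac{S^*_y}{1+(F^*_y)^2}\in\Big[\frac12,\frac54\Big];
\]
the range of $\lambda$ comes from Lemma~\ref{lem:basic}(b). Since $F\in C^3$, the functions $\lambda$, $F_y^*$, $\omega_*$, $q$ are $C^1$ with uniform bounds. Figure~\ref{fig:slice} shows the zero of $\Psi$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!15] plot[domain=-1.5:3] (\x,{0.15*\x*\x}) -- (3,1.7) -- (-1.5,1.7) -- cycle;
\draw[thick] plot[domain=-1.5:3] (\x,{0.15*\x*\x});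
\draw[dashed] (-1,-0.45) -- (3,0.75);
\draw[dotted,thick] (0.76,0.95) -- (1.24,-0.65);
\fill (1,0.15) circle (1pt) node[below left] {$\omega_*$};
\draw[fill=white] (0.76,0.95) circle (1.3pt) node[right] {$\ \Psi=2q$};
\fill (1.24,-0.65) circle (1.3pt) node[right] {$\ \Psi=0$};
\node at (-0.5,1.3) {$x>F(t,y)$};
\draw[->] (-2.3,-0.6) -- (-1.8,-0.6) node[right] {$y$};
\draw[->] (-2.3,-0.6) -- (-2.3,-0.1) node[above] {$x$};
\end{tikzpicture}
\caption{A slice $t=\mathrm{const}$ of the convex domain (shaded), with the tangent line (dashed) at the boundary point $\omega_*$ where $\Phi$ is real. Along the boundary near $\omega_*$, the denominator $-2\Phi$ behaves like the affine function $\Psi-2q$, whose zero (open dot) is on the inner normal. The zero of $\Psi$ (solid dot) is its mirror image in the tangent line and lies outside the domain.}\label{fig:slice}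
\end{figure}

Convexity of $F$ in $y$ gives, on $\overline D\cap U$,
\[
\operatorname{Re}\big[(1+iF^*_y)(\omega-\omega_*)\big]=x-F^*-F^*_y\,(y-y_*)\ge x-F(t,y)\ge0 .
\]
Since $|q+w|^2\ge q^2+|w|^2$ when $\operatorname{Re}w\ge0$, we obtain
\begin{equation}\label{eq:Psilow}
|\Psi|\ge c\,\big(q+|\omega-\omega_*|\big)>0\qquad\text{on }\overline D\cap U .
\end{equation}
The components $r_1,r_2$ of $\partial(F-x)$ are linear combinations of $F_t$ and $1+iF_y$ with uniformly bounded coefficients that do not depend on $\zeta$. So $N$ is defined and $C^1$ on $U$, with $|N|\le C|\eta|$ and $|dN|\le C$. By Proposition~\ref{prop:coords}(a), $|\eta|\ge c|t-\tau|$ and $|\eta|\ge c|\omega-z_2|$, surface measure on $\partial D\cap U$ is at most $C\,dA(t)\,dy$, and volume is at most $C\,dA(t)\,dA(\omega)$. We also use that $\int_{|w|<M}|w-w_0|^{-\sigma}dA(w)\le C(M,\sigma)$ for $\sigma<2$, uniformly in $w_0\in\mathbb{C}$. On $\partial D\cap U$ write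
\[
\frac1\Phi=-2\Big(\frac1{-2\Phi}-\frac1\Psi\Big)-\frac2\Psi
\]
and estimate the two contributions to $I_\chi$ separately.

\subsection{The difference of the kernels}

On $\partial D\cap U$ we have $\omega-\omega_*=(F^*_y+i)s+O(s^2)$ and $(1+iF^*_y)(F^*_y+i)=i\big(1+(F^*_y)^2\big)$. By the choice of $\lambda$ and Taylor's formula for $S$ at its zero $y_*$,
\[
\lambda(1+iF^*_y)(\omega-\omega_*)=iS^*_ys+O(s^2)=iS+O(s^2).
\]
Hence $|\Psi+2\Phi|\le Q+q+Cs^2$. Unlike in the model, $Q$ varies along the slice, but Lemma~\ref{lem:basic}(d) gives $|\partial_y\sqrt Q|\le C_2$ on $\mathcal B_1$, so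
\begin{equation}\label{eq:sqrtQ}
|\sqrt Q-\sqrt q|\le C_2|s|,
\end{equation}
and in particular $Q\le2q+2C_2^2s^2$. Further, $|2\Phi|\ge c(Q+|s|)$ because $|S|\ge\frac34|s|$, and $|\Psi|\ge c(q+|s|)$ by \eqref{eq:Psilow}. Therefore
\[
\Big|\frac1{-2\Phi}-\frac1\Psi\Big|=\frac{|\Psi+2\Phi|}{|2\Phi|\,|\Psi|}\le C\,\frac{q+s^2}{(Q+|s|)(q+|s|)} .
\]
If $|s|\le\sqrt q/(2C_2)$, then $Q\ge q/4$ by \eqref{eq:sqrtQ}, and the right side is at most $Cq/(q+|s|)^2+C$. If $|s|\ge\sqrt q/(2C_2)$, the numerator is at most $Cs^2$ and the denominator at least $s^2$, so the right side is at most $C$. As $\int_{\mathbb{R}}q(q+|s|)^{-2}ds=2$, the integral over $|y|<a/2$ is at most $C$. With $|N|/|\eta|^2\le C/|t-\tau|$, the contribution of the difference to $I_\chi$ is at most $C\|f\|_\infty\int_{|t|<a_1}|t-\tau|^{-1}dA(t)\le C\|f\|_\infty$.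

\subsection{Stokes' theorem for the reflected kernel}\label{sec:stokes}

Let $\theta=\chi N\,\Psi^{-1}|\eta|^{-2}f\wedge d\zeta$, extended by zero outside $U$. By \eqref{eq:Psilow} it is a $C^1$ form of type $(2,1)$ on $\overline D\setminus\{z\}$, so $d\theta=\bar\partial\theta$. For fixed $z$, $q$ has a positive lower bound, so near $z$ we have $\theta=O(|\eta|^{-1})$ and $d\theta=O(|\eta|^{-2})$. Spheres of radius $\varepsilon$ about $z$ contribute $O(\varepsilon^2)$, and $d\theta$ is integrable. Since $\bar\partial f=0$ and $\bar\partial\Psi=\Psi_{\bar t}\,d\bar t$,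
\[
\int_{\partial D}\theta=\int_D\frac1\Psi\,\bar\partial\Big(\frac{\chi N}{|\eta|^2}\Big)\wedge f\wedge d\zeta-\int_D\frac{\chi N}{|\eta|^2}\,\frac{\Psi_{\bar t}}{\Psi^2}\,d\bar t\wedge f\wedge d\zeta=:\mathsf A-\mathsf B .
\]

\emph{The term $\mathsf A$.} We have $|\bar\partial(\chi N|\eta|^{-2})|\le C|\eta|^{-2}$. The bound $|t-\tau|^{-2}$ is just not integrable in $t$, while $|\Psi|^{-1}\le C|\omega-\omega_*|^{-1}$ leaves room in $\omega$, so we split $|\eta|^{-2}\le C|t-\tau|^{-3/2}|\omega-z_2|^{-1/2}$. Using $\xi^{-1}\upsilon^{-1/2}\le\xi^{-3/2}+\upsilon^{-3/2}$ for $\xi,\upsilon>0$, and integrating in $\omega$ over a bounded set,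
\[
|\mathsf A|\le C\|f\|_\infty\int_{|t|<a_1}\frac{dA(t)}{|t-\tau|^{3/2}}\int\Big(\frac1{|\omega-\omega_*|^{3/2}}+\frac1{|\omega-z_2|^{3/2}}\Big)dA(\omega)\le C\|f\|_\infty .
\]

\emph{The term $\mathsf B$.} Differentiating the definition of $\Psi$,
\[
\Psi_{\bar t}=\partial_{\bar t}\big[\lambda(1+iF^*_y)\big](\omega-\omega_*)-\lambda(1+iF^*_y)\,\partial_{\bar t}\omega_*+q_{\bar t},
\]
so Lemma~\ref{lem:dbar} gives
\[
|\Psi_{\bar t}|\le C\big(|\omega-\omega_*|+\sqrt q+F^*_{t\bar t}\,|t-\tau|\big).
\]
Integrate first over the part of the slice $t=\mathrm{const}$ in $D\cap U$. By \eqref{eq:Psilow}, $\int|\omega-\omega_*|\,|\Psi|^{-2}dA(\omega)\le C\int|\omega-\omega_*|^{-1}dA(\omega)\le C$. By \eqref{eq:Psilow}, \eqref{eq:slice} and $q+M\le C_1$, $\int|\Psi|^{-2}dA(\omega)\le C\Lambda$. With $|N|/|\eta|^2\le C/|t-\tau|$,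
\[
|\mathsf B|\le C\|f\|_\infty\int_{|t|<a_1/2}\Big[\frac{1+\sqrt q\,\Lambda}{|t-\tau|}+F^*_{t\bar t}\,\Lambda\Big]dA(t)\le C\|f\|_\infty
\]
by \eqref{eq:sqrtlog} and Lemma~\ref{lem:levi}. This proves Proposition~\ref{prop:local}, and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
Convexity enters as follows. Global convexity gives the dilations of Lemma~\ref{lem:approx}, the positivity of $\operatorname{Re}\Phi$, and the inequality $|\nabla F|^2\le CQ$ through Lemma~\ref{lem:ball}. Convexity in $y$ keeps the zero of $\Psi$ outside $\overline D$. The sign $F_{t\bar t}\ge0$ turns the bound for $\mathsf B$ into an integral to which Lemma~\ref{lem:parts} applies; without it one would face $|F_{t\bar t}|$, which is not a derivative. By the result of Fornaess and Sibony quoted in the introduction, with $p=\infty$, convexity cannot be relaxed to pseudoconvexity. Three derivatives of the boundary are used to make $Q$ and $S$ of class $C^2$, which is needed for $|\nabla Q|\le C\sqrt Q$ and for $\lambda\in C^1$. Dimension two is used in Proposition~\ref{prop:formula},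 whose kernel has a single power of $\Phi$, and in the fact that there is one tangential variable $t$. No lower bound for $Q$ in terms of $|\zeta-z|$ is used, which is why the type of the boundary plays no role.
\end{remark}

\section{Continuous data and sharpness}\label{sec:compl}

We use interior regularity: if $\bar\partial v=g$ with $g$ smooth, then $\Delta v=4\sum_j\partial g_j/\partial z_j$ is smooth, so $v$ is smooth by Weyl's lemma.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(i)]
The idea is to write $f$ as a rapidly convergent series of forms defined on larger domains, and to solve each equation on the larger domain, so that the solution is smooth on $\overline D$. First note the scaling: if $g$ is closed and bounded on $\sigma D$, solve $\bar\partial\tilde v=\tilde g$ on $D$ for the form with coefficients $\tilde g_k(w)=g_k(\sigma w)$, and put $v(z)=\sigma\tilde v(z/\sigma)$. Thus Theorem~\ref{thm:main} holds on $\sigma D$ with constant $\sigma C$.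

Let $f\in C(\overline D)$, $f\not\equiv0$, and take $f_j\to f$ uniformly on $\overline D$ as in Lemma~\ref{lem:approx}. Pass to a subsequence with $\|f_{j+1}-f_j\|_{L^\infty(D)}\le2^{-j}\|f\|_\infty$ for $j\ge1$. Put $g_0=f_1$ and $g_j=f_{j+1}-f_j$ for $j\ge1$, so that $\|g_j\|_{L^\infty(D)}\le2^{-j}\|f\|_\infty$ for $j\ge0$ and $\sum_jg_j=f$. Each $g_j$ is smooth and closed near $\overline D$. By continuity there is $\sigma_j\in(1,2)$ such that $g_j$ is smooth and closed near $\sigma_j\overline D$ and $\|g_j\|_{L^\infty(\sigma_jD)}\le2^{1-j}\|f\|_\infty$. Solve $\bar\partial v_j=g_j$ on $\sigma_jD$ with $\|v_j\|_\infty\le2C\,2^{1-j}\|f\|_\infty$. The function $v_j$ is smooth on $\sigma_jD\supset\overline D$. The series $u=\sum_{j\ge0}v_j$ converges uniformly on $\overline D$, so $u\in C(\overline D)$, $\bar\partial u=f$, and $\|u\|_\infty\le8C\|f\|_\infty$.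
\end{proof}

For part (ii) we take a domain whose boundary contains complex discs. Integrating $u$ around the rim of nearby parallel discs shows that every solution is at least as large and as rough as an arbitrary bounded holomorphic function of the transversal variable.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(ii)]
Let $\varphi\in C^\infty(\mathbb{R})$ vanish on $(-\infty,1]$ and satisfy $\varphi''>0$ on $(1,\infty)$; for example, $\varphi''(s)=e^{-1/(s-1)}$ there. Then $\varphi$ is convex and nondecreasing, $\varphi'>0$ on $(1,\infty)$, and $\varphi(s)\to\infty$ as $s\to\infty$. Put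
\[
E=\{(t,\omega):|\omega-1|^2+\varphi(|t|^2)<1\},\qquad\Delta=\{|\omega-1|<1\}.
\]
The set $E$ is bounded, and it is convex because $\varphi(|t|^2)$ is a nondecreasing convex function of a convex function. Its boundary is $C^\infty$: where the defining function equals $1$, either $\omega\ne1$ and the $\omega$-gradient is nonzero, or $\varphi(|t|^2)=1$, so that $|t|>1$, $\varphi'(|t|^2)>0$, and the $t$-gradient is nonzero. Moreover $\{|t|\le1\}\times\Delta\subset E\subset\mathbb{C}\times\Delta$, and $\operatorname{Re}\omega>0$ on $\Delta$.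

Fix $k\in C_c^\infty(\{|t|<1\})$ with $\int k\,dA=1$. For a bounded holomorphic function $h$ on $\Delta$, the form $f=h(\omega)k(t)\,d\bar t$ is smooth, bounded and closed on $E$. Any solution $u$ is smooth in $E$, and Stokes' theorem on the disc, with $d\bar t\wedge dt=2i\,dA$, gives
\[
\oint_{|t|=1}u(t,\omega)\,dt=2i\int_{|t|<1}u_{\bar t}\,dA=2i\,h(\omega)\qquad(\omega\in\Delta).
\]
Hence $|h(\omega)|\le\pi\|u\|_\infty$, and if $u$ has modulus of continuity $m(\cdot)\|f\|_\infty$, then
\begin{equation}\label{eq:modulus}
|h(\omega)-h(\omega')|\le\pi\,m(|\omega-\omega'|)\,\|k\|_\infty\|h\|_\infty .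
\end{equation}

\emph{No $L^p\to L^\infty$ estimate.} Let $h_\varepsilon=\varepsilon/(\omega+\varepsilon)$, $0<\varepsilon<2$. Then $|h_\varepsilon|\le1$ on $\Delta$ and $h_\varepsilon\to0$ pointwise as $\varepsilon\to0$, so the corresponding forms satisfy $\|f_\varepsilon\|_{L^p(E)}\to0$ for every $p<\infty$ by dominated convergence. But $\varepsilon\in\Delta$ and $h_\varepsilon(\varepsilon)=\frac12$, so every solution has $\|u_\varepsilon\|_\infty\ge\frac1{2\pi}$.

\emph{No uniform modulus of continuity.} Let $h=e^{-s\omega}$ with $s>1$, so $\|h\|_\infty\le1$, and take $\omega=1/s$, $\omega'=2/s$ in $\Delta$. Then \eqref{eq:modulus} would give $e^{-1}-e^{-2}\le\pi\|k\|_\infty\,m(1/s)$, which is false for large $s$.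
\end{proof}

The forms $e^{-s\omega}k(t)\,d\bar t$ are continuous on $\overline E$. By part (i) each of them has a solution in $C(\overline E)$ with a uniform bound, while by the last computation these solutions cannot be chosen equicontinuous.

\begin{thebibliography}{1}

\bibitem{book}
Book available at \texttt{http://sites.nd.edu/meichi/files/2018/01/Book.pdf}.

\end{thebibliography}
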